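
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}


\title{Complete simply connected surfaces\\ with two circles through each point}

\begin{abstract}
We prove a conjecture of Ogiue and Takagi: a simply connected complete smooth surface in Euclidean $3$-space that contains two circles through each of its points is a plane or a sphere. We also determine how many exceptional points have to be allowed before other surfaces appear: four for compact surfaces, two for non-compact ones. The proof shows that near a general point the circles form two families which, in the projective model of sphere geometry, project to the two rulings of a quadric. On a simply connected surface such a family has to shrink to a point, and through that point two circles cannot pass.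
\end{abstract}

\section{Introduction}

Throughout, a \emph{surface} is a connected surface $M$ embedded in Euclidean space $\mathbb R^3$, of class $C^\infty$ unless another class is named. It carries the subspace topology and is regarded as a subset of $\mathbb R^3$; completeness refers to the induced metric. A \emph{circle} is a round circle in $\mathbb R^3$. The surface $M$ \emph{contains two circles through each point} if for every $p\in M$ there are two distinct circles that pass through $p$ and are contained, as sets, in $M$.

Planes and spheres contain infinitely many circles through each point. A torus of revolution contains two through each point, a meridian and a parallel, but it is not simply connected. An ellipsoid with three distinct semi-axes is simply connected and contains two circles through every point except four (Section~\ref{sec:ellipsoid}). So one may guess that on a simply connected surface something must go wrong somewhere, unless the surface is a plane or a sphere. This is the following conjecture of K.~Ogiue and R.~Takagi, see \cite{OT}: \emph{a simply connected complete $C^\infty$ surface in $\mathbb R^3$ is a plane or a sphere if it contains two circles through each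 point.}

Three results are recalled together with the conjecture.
\begin{enumerate}
\item[(1)] (Ogiue--Takagi) A $C^\infty$ surface is (a part of) a plane or a sphere if it contains, through each point, two circles that are tangent to each other.
\item[(2)] A simply connected complete $C^\infty$ surface is a plane or a sphere if it contains three circles through each point.
\item[(3)] A simply connected complete $C^1$ surface is (a part of) a plane or a sphere if it contains, through each point, two circles that are transversal to each other.
\end{enumerate}
Results (1) and (3) treat two pure situations. On one surface both kinds of points may occur: on an ellipsoid the two circles are tangent along a curve and transversal off this curve, as we shall see. We do not use (1)--(3).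

\begin{theorem}\label{thm:main}
A simply connected complete $C^\infty$ surface in $\mathbb R^3$ that contains two circles through each point is a plane or a sphere.
\end{theorem}

The ellipsoid suggests allowing exceptional points. For a closed discrete subset $E\subset M$, possibly empty, consider the hypothesis
\[
(H_E)\qquad \text{through every point of } M\setminus E \text{ there pass two distinct circles contained in } M .
\]

\begin{theorem}\label{thm:sharp}
Let $M$ be a simply connected complete $C^\infty$ surface in $\mathbb R^3$ that satisfies $(H_E)$ for a closed discrete set $E\subset M$ and is neither a plane nor a sphere. Then $M$ lies on a Darboux cyclide, i.e.\ on the zero set of a polynomial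
\[
a|x|^4+|x|^2\lambda(x)+\mu(x)
\]
that is not identically zero, where $a$ is a constant, $\lambda$ is linear and $\deg\mu\le 2$. If $M$ is compact, then $\#E\ge4$; if $M$ is non-compact, then $\#E\ge2$. Both bounds are sharp.
\end{theorem}

Since finite sets are closed and discrete, this can be restated as follows.

\begin{corollary}
A simply connected complete $C^\infty$ surface in $\mathbb R^3$ with two circles through every point outside a set of at most one point (at most three points if the surface is compact) is a plane or a sphere, and these numbers are optimal.
\end{corollary}

Section~\ref{sec:ellipsoid} shows the mechanism on the ellipsoid and outlines the proof. Sections~\ref{sec:model}--\ref{sec:ends} prove Theorem~\ref{thm:main}, carrying the set $E$ along; for Theorem~\ref{thm:main} one reads $E=\emptyset$. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.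

\section{The ellipsoid seen edge-on}\label{sec:ellipsoid}

Let $M$ be the ellipsoid $F=0$, where
\[
F(x)=\frac{x_1^2}{a^2}+\frac{x_2^2}{b^2}+\frac{x_3^2}{c^2}-1,\qquad a>b>c>0 .
\]
Put $m=\sqrt{1/b^2-1/a^2}$, $n=\sqrt{1/c^2-1/b^2}$ and $L_\pm=nx_3\pm mx_1$. Then
\begin{equation}\label{eq:factor}
F=\frac{|x|^2}{b^2}-1+n^2x_3^2-m^2x_1^2=\frac{|x|^2}{b^2}-1+L_+L_- .
\end{equation}
On a plane $L_+=k$ the function $F$ agrees with $\frac{|x|^2}{b^2}-1+kL_-$, whose zero set in $\mathbb R^3$ is a sphere, a point or empty. Hence the section of $M$ by this plane is a circle, a point or empty. The same holds for the planes $L_-=k$. If such a section is a single point $p$, then the connected set $M\setminus\{p\}$ lies on one side of the plane, so the plane is tangent to $M$ at $p$. The gradient $2(x_1/a^2,x_2/b^2,x_3/c^2)$ is proportional to $(\pm m,0,n)$ exactly at the four points of $M$ with $x_2=0$ and $(x_1,x_3)$ proportional to $(\pm a^2m,c^2n)$. Through every other point of $M$ pass two circles in $M$. They lie in different planes, one $L_+=k$ and one $L_-=k'$, so they are distinct. By Theorem~\ref{thm:sharp}, $(H_E)$ fails for every $E$ with fewer than four points, so all four points are indeed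 exceptional.

All these planes are parallel to the $x_2$-axis. Looking along this axis we see an elliptical disc, whose interior is covered twice by $M$, and the circles, seen edge-on, become the chords of two fixed directions (Figure~\ref{fig:chords}). Two chords crossing at an interior point of the disc belong to circles with two common points; these circles are transversal there. Two chords meeting at a boundary point belong to circles that are tangent to each other there, since both have the $x_2$-direction as tangent.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\begin{scope}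
\clip (0,0) ellipse (3 and 1.8);
\foreach \k in {-2.4,-2,-1.4,-0.7,0,0.7,1.4,2,2.4}
 {\draw (-4,{2.4+\k}) -- (4,{-2.4+\k});
  \draw[gray,dashed] (-4,{-2.4+\k}) -- (4,{2.4+\k});}
\end{scope}
\draw[thick] (0,0) ellipse (3 and 1.8);
\foreach \x/\z in {2.1213/1.2728,-2.1213/1.2728,2.1213/-1.2728,-2.1213/-1.2728}
 \fill (\x,\z) circle (2pt);
\node[above right] at (2.1213,1.2728) {$q$};
\end{tikzpicture}
\caption{An ellipsoid with semi-axes $a>b>c$, seen along its middle axis. Each solid or dashed chord is a circle of the ellipsoid seen edge-on. Each of the two families of chords shrinks to a point at two of the four marked points, and through these points two circles do not pass.}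
\label{fig:chords}
\end{figure}

Why can two circles $C_1,C_2\subset M$ not pass through a marked point $q$? Let $\gamma_t$ be the circles of the family that shrinks to $q$. A small $\gamma_t$ bounds a cap that contains $q$, and $C_1$ and $C_2$ leave this cap, so both meet $\gamma_t$. We shall see that, $M$ being simply connected, $C_1\cup C_2$ lies on a sphere or plane $S$, and that the intersections of $\gamma_t$ with $C_1$ and $C_2$ force $\gamma_t\subset S$ (Lemma~\ref{lem:trap}). Since this holds for all small $\gamma_t$, a piece of $M$ lies on $S$, which is absurd.

This argument needs two things: the circles must come in one-parameter families, and such a family must end by shrinking to a point of $M$. The general proof establishes both. Its steps are as follows.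
\begin{itemize}
\item Near a general non-umbilic point there are exactly two circles in $M$ through each point. They are transversal and depend continuously on the point (Section~\ref{sec:generic}).
\item Circles of the same family never lie on a common sphere or plane, circles of different families always do. In the projective model this forces the planes of all these circles to pass through one ``viewing point'' $v\in\mathbb{RP}^4$. Projected from $v$ to $\mathbb{RP}^3$, the two families become parts of the two rulings of a quadric $Q$ (Section~\ref{sec:quadric}). The elliptical disc is replaced by the part of $Q$ that is visible from $v$.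
\item The families can be continued along the rulings as long as the lines are visible (Section~\ref{sec:continuation}).
\item A family of disjoint circles continued in this way sweeps out an annulus, a torus or a Klein bottle. So it does not fill the simply connected surface $M$; it must shrink to a point of $M$, and there we conclude as above (Section~\ref{sec:ends}).
\end{itemize}

\section{The projective model}\label{sec:model}

Let $\widehat{\mathbb R}^3=\mathbb R^3\cup\{\infty\}$. A \emph{g-circle} is a circle or a straight line, a \emph{g-sphere} is a sphere or a plane; lines and planes contain $\infty$ when viewed in $\widehat{\mathbb R}^3$. ``Circle'' without prefix always means an honest round circle. Two g-circles are \emph{cospherical} if some g-sphere contains both. They are \emph{transversal} at a common point if their tangent lines there differ.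

On $\mathbb R^5$ let $\langle X,Y\rangle=X_1Y_1+\dots+X_4Y_4-X_5Y_5$, and let $\Sigma\subset\mathbb{RP}^4$ be the quadric $\langle X,X\rangle=0$. We identify $\widehat{\mathbb R}^3$ with $\Sigma$ by
\[
x\mapsto [X(x)],\quad X(x)=\Bigl(x,\tfrac{|x|^2-1}2,\tfrac{|x|^2+1}2\Bigr),\qquad \infty\mapsto[0,0,0,1,1].
\]
A linear equation in $X(x)$ is an equation $p|x|^2+\langle b,x\rangle+r=0$ in $x$. Hence the g-spheres are exactly the sections of $\Sigma$ by hyperplanes that have more than one point, and the g-circles are exactly the sections of $\Sigma$ by planes (two-dimensional projective subspaces) that have more than one point.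

Two linearly independent null vectors are never orthogonal, so a linear subspace $W\subset \mathbb R^5$ that contains two of them carries a non-degenerate form, of signature $(\dim W-1,1)$. Thus a g-circle $c$ is a non-degenerate conic. It spans a unique plane $\Pi_c$, and $\Pi_c\cap\Sigma=c$. A line in $\Pi_c$ meets $c$ in at most two points, and in exactly one point if and only if it is tangent to $c$ there. Distinct g-circles span distinct planes.

\begin{enumerate}
\item[(F1)] \emph{Distinct g-circles $c,c'$ are cospherical if and only if $\Pi_c\cap\Pi_{c'}$ is a line, and then they lie on a unique g-sphere. Otherwise $\Pi_c\cap\Pi_{c'}$ is a single point.} Indeed, two distinct planes of $\mathbb{RP}^4$ meet in a line if they lie in a common hyperplane, which is then their span, and in a point otherwise.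
\item[(F2)] \emph{If a g-circle $c$ has three points in common with a g-sphere $S$, or is tangent to $S$ at one point and meets $S$ at another, then $c\subset S$.} Let $S=\Sigma\cap H$. If $c\not\subset S$, then $\Pi_c\cap H$ is a line and meets the conic $c$ in at most two points. If moreover $c$ is tangent to $S$ at $p$, then this line contains, hence is, the tangent line of $c$ at $p$, so it meets $c$ only in $p$.
\item[(F3)] \emph{Distinct g-circles have at most two common points. If they are tangent at $p$, then $p$ is their only common point. If they are tangent at a point or have two common points, they are cospherical. If they have two common points, they are transversal at both.} The common points lie on $\Pi_c\cap\Pi_{c'}$, which is a point or a line. If $c,c'$ are tangent at $p$, it is the common tangent line, which meets $c$ only in $p$. If there are two common points, it is the line joining them. Now use (F1).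
\end{enumerate}

\section{Circles in a simply connected surface}\label{sec:circles}

\emph{From now on $M$ is a simply connected complete surface satisfying $(H_E)$.} By the classification of simply connected surfaces, $M$ is homeomorphic to $S^2$ or $\mathbb R^2$. ``A g-circle in $M$'' means that its part in $\mathbb R^3$ is contained in $M$. Since $M$ is embedded, this part is a smooth embedded curve of $M$, closed as a subset. For g-circles in $M$, the phrase ``meet in $M$'' means having a common point of $M$, so a common point $\infty$ does not count.

On a torus of revolution a meridian and a parallel cross at a single point, and no g-sphere contains both. The next lemma excludes this; here simple connectedness enters through the Jordan curve theorem.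

\begin{lemma}\label{lem:cross}
Let $C\ne C'$ be g-circles in $M$ with a common point $p\in M$. Then, in $\widehat{\mathbb R}^3$, either
\begin{enumerate}
\item[(a)] they are tangent at $p$ and $C\cap C'=\{p\}$, or
\item[(b)] they are transversal at $p$ and have exactly two common points.
\end{enumerate}
In both cases they lie on a unique g-sphere, denoted $S(C,C')$. In case (a), if $(u,w)$ are local coordinates of $M$ near $p=(0,0)$ with $C'=\{w=0\}$ and $C=\{w=g(u)\}$, then $g$ has a constant strict sign for small $u\ne0$.
\end{lemma}

\begin{proof}
A circle in $M$ is a Jordan curve. If $M$ contains a line, then $M\cong\mathbb R^2$. The line is closed in $\mathbb R^3$, so it is properly embedded in $M$ and becomes a Jordan curve in the one-point compactification of $M$. Hence the complement in $M$ of a g-circle $C'$ has two components, and every point of $C'$ lies in the closure of both. In particular the two local sides of $C'$ at $p$ belong to different components.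

Suppose $C,C'$ are transversal at $p$. If both are lines, they meet exactly at $p$ and at $\infty$. Otherwise one of the two curves, say $C$, is a circle. If $p$ were the only common point, then the connected set $C\setminus\{p\}$ would lie on one side of $C'$, but $C$ crosses $C'$ at $p$. So there are at least two common points, and by (F3) exactly two.

Suppose $C,C'$ are tangent at $p$. Then $C\cap C'=\{p\}$ by (F3), and the curves are not both lines. If $C$ is a circle, $C\setminus\{p\}$ is connected and disjoint from $C'$, so it lies on one side of $C'$, and $g$ has constant strict sign. If $C'$ is a circle, $C'\setminus\{p\}$ lies on one side of $C$, which again means that $g$ has constant strict sign.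

Existence and uniqueness of $S(C,C')$ follow from (F3) and (F1).
\end{proof}

The following lemma is used twice: in the local theory through Lemma~\ref{lem:ZC}, and at the very end.

\begin{lemma}\label{lem:trap}
Let $C$ be a g-circle in $M$, let $q\in M\setminus C$, and let $C_1\ne C_2$ be g-circles in $M$ through $q$, both meeting $C$ in $M$. Then $C\subset S(C_1,C_2)$.
\end{lemma}

\begin{proof}
Put $S=S(C_1,C_2)$. As $q\notin C$, we have $C_i\ne C$. By Lemma~\ref{lem:cross}, $C_i$ either meets $C$ in two points of $\widehat{\mathbb R}^3$ or is tangent to $C$ at a single point; in the latter case $C$ is tangent to $S$ there.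

If both $C_1$ and $C_2$ meet $C$ in two points, the two pairs are different, since otherwise $C_1\cap C_2$ would contain the pair and $q$, three points. So $C$ has at least three points on $S$.

If one of them is tangent to $C$ at $a$ and the other meets $C$ in two points, then $C$ is tangent to $S$ at $a$ and meets $S$ at another point.

If $C_i$ is tangent to $C$ at $a_i$ for $i=1,2$, then $a_1\ne a_2$: otherwise $C_1$ and $C_2$ are tangent at $a_1$ and also meet at $q\neq a_1$, against (F3). So $C$ is tangent to $S$ at $a_1$ and meets $S$ at $a_2$.

In each case (F2) gives $C\subset S$.
\end{proof}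

Let $N\subset M$ be the open set of non-umbilic points. A non-empty open piece of $M$ that lies on a g-sphere consists of umbilic points, so it is disjoint from $N$.

\begin{lemma}\label{lem:ZC}
For each g-circle $C$ in $M$ there is a relatively closed subset $Z_C$ of $N\setminus C$ with empty interior that contains every $q\in N\setminus C$ lying on two distinct g-circles in $M$ that both meet $C$ in $M$.
\end{lemma}

\begin{proof}
There is a smooth submersion $F:\mathbb R^3\setminus C\to\mathbb{RP}^1$ whose fibers are the sets $(S\cap\mathbb R^3)\setminus C$, where $S$ runs through the g-spheres containing $C$. For a line, take the angle modulo $\pi$ about it. For a circle, first apply an inversion centered at one of its points, which turns it into a line.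

Let $f=F|_{N\setminus C}$ and $Z_C=\{df=0\}$. On the interior of $Z_C$ the function $f$ is locally constant, so $M$ lies locally on a g-sphere there. Hence this interior is empty. Let $q\in N\setminus C$ lie on $C_1\ne C_2$, both meeting $C$ in $M$. By Lemma~\ref{lem:trap}, $S(C_1,C_2)$ is a g-sphere through $C$, so near $q$ both $C_1$ and $C_2$ lie in the fiber of $f$ through $q$. If $df_q\ne0$, this fiber is a curve near $q$ and $C_1,C_2$ coincide near $q$, which is impossible. So $q\in Z_C$.
\end{proof}

\section{Limits of circles}\label{sec:limits}

To take limits of circles in $M$ we must prevent them from shrinking to points. On a sphere there are arbitrarily small circles everywhere; the next lemma says that this is an umbilic phenomenon.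

\begin{lemma}\label{lem:radii}
Each $x\in N$ has a neighborhood $V$ in $M$ and a number $r_0>0$ such that every circle in $M$ meeting $V$ has radius at least $r_0$.
\end{lemma}

\begin{proof}
Otherwise there are circles $c_n(\theta)=m_n+r_ne^n_\theta$ in $M$ with $r_n\to0$ that converge uniformly to $x$. Here $e^n_\theta=\cos\theta\,a_n+\sin\theta\,b_n$ with $a_n,b_n$ orthonormal. Put $T^n_\theta=-\sin\theta\,a_n+\cos\theta\,b_n$. Since $M$ carries the subspace topology, for large $n$ the circle $c_n$ lies in a small piece of $M$ around $x$. Let $\nu$ be a unit normal field on this piece, extended to a $C^1$ map near $x$ in $\mathbb R^3$, and let $II(\xi,\eta)=-d\nu(\xi)\cdot \eta$.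

Pass to a subsequence such that $a_n,b_n$ converge, and let $e_\theta,T_\theta$ be the limits of $e_\theta^n,T_\theta^n$. As $T^n_\theta\perp\nu(c_n(\theta))$, the limits of $a_n,b_n$ form an orthonormal basis of $T_xM$. The identity $c_n''\cdot\nu=II(c_n',c_n')$ reads
\[
II(T^n_\theta,T^n_\theta)=-\frac1{r_n}\,e^n_\theta\cdot\nu(c_n(\theta)).
\]
We add this for $\theta$ and $\theta+\pi$. Since $e^n_{\theta+\pi}=-e^n_\theta$ and $c_n(\theta)-c_n(\theta+\pi)=2r_ne^n_\theta$,
\[
II(T^n_\theta,T^n_\theta)+II(T^n_{\theta+\pi},T^n_{\theta+\pi})
=-\frac1{r_n}\,e^n_\theta\cdot\bigl[\nu(c_n(\theta))-\nu(c_n(\theta+\pi))\bigr]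
\longrightarrow -2\,e_\theta\cdot d\nu_x(e_\theta)=2\,II_x(e_\theta,e_\theta).
\]
The left side tends to $2\,II_x(T_\theta,T_\theta)$. So $II_x(T_\theta,T_\theta)=II_x(e_\theta,e_\theta)$ for all $\theta$: the normal curvatures in any two orthogonal directions are equal, and $x$ is umbilic, a contradiction.
\end{proof}

\begin{lemma}\label{lem:limit}
Let $x_n\to x$ in $M$, and let $C_n$ be g-circles in $M$ through $x_n$ with radii bounded below by a positive constant (lines allowed). Then a subsequence converges, locally uniformly with all derivatives in arclength parametrization from $x_n$, to a g-circle in $M$ through $x$.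
\end{lemma}

\begin{proof}
The unit tangents and curvature vectors of $C_n$ at $x_n$ are bounded, so they converge along a subsequence, and the arclength parametrizations $c_n$ with $c_n(0)=x_n$ converge, with all derivatives, to that of a g-circle $c$. The intrinsic distance from $x_n$ to $c_n(\tau)$ is at most $|\tau|$. Hence for fixed $\tau$ and large $n$ the points $c_n(\tau)$ lie in the closed intrinsic ball of radius $|\tau|+1$ around $x$. By completeness and the Hopf--Rinow theorem this ball is compact, so $c(\tau)\in M$.
\end{proof}

Convergence of g-circles will always be meant in this sense. The plane $\Pi_c$ is spanned by the value and the first two derivatives of $X\circ c$ at a point of $c$, so the planes converge too.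

\section{Exactly two circles near a general point}\label{sec:generic}

Let $N_T$ be the set of $x\in N$ through which there pass two g-circles in $M$ that are transversal at $x$. We first show that tangency cannot be the rule. Two tangent circles enclose a cusped sliver at their point of tangency. If all circles nearby are tangent where they meet, those through a point of the sliver cannot cross its sides. They are squeezed into the tip, and two circles through the same point cannot also be tangent at the tip.

\begin{lemma}\label{lem:NT}
If $N\neq\emptyset$, then $N_T\ne\emptyset$.
\end{lemma}

\begin{proof}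
Suppose $N\ne\emptyset=N_T$. Take $x\in N\setminus E$ and distinct circles $C,C'\subset M$ through $x$. They are tangent at $x$. By Lemma~\ref{lem:cross} there are coordinates $(u,w)$ near $x=(0,0)$ with $C=\{w=0\}$, $C'=\{w=g(u)\}$, $g(0)=0$ and $g(u)>0$ for $u\ne0$. Since $N_T=\emptyset$, all g-circles in $M$ through $x$ have direction $\partial_u$. For small $\varepsilon>0$ the box $|u|,|w|<\varepsilon$ is contained in $N\setminus E$ and meets $C$ and $C'$ only in these graphs. Moreover, for small $\varepsilon$ every g-circle in $M$ has slope $|dw/du|\le\frac18$ at each of its points in the box; otherwise, by Lemmas~\ref{lem:radii} and~\ref{lem:limit}, a limit g-circle through $x$ would have slope at least $\frac18$ at $x$. Applied to $C'$, this gives $g(u)\le|u|/8\le\varepsilon/8$ for $|u|<\varepsilon$.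

Choose $q=(u_0,w_0)$ with $0<u_0<\varepsilon$ and $0<w_0<g(u_0)$, and let $c$ be any g-circle in $M$ through $q$. Then $c\ne C,C'$. Follow $c$ from $q$ toward decreasing $u$. As long as it stays in the box and $u\ge0$, it is a graph $w=h(u)$ with $|h'|\le\frac18$, so $|h|\le w_0+u_0/8\le\varepsilon/4$. It therefore stays in a compact part of the box as long as $u\ge 0$. There $|du|$ along $c$ is bounded below by a positive multiple of arclength, so $c$ reaches $u=0$, and $h$ is defined on $[0,u_0]$.

We claim $h\ge0$ on $[0,u_0]$. If $h$ has no zero in $(0,u_0)$, this follows from $h(u_0)>0$ by continuity. If $h(u_1)=0$ with $0<u_1<u_0$, then $c$ and $C$ meet there, tangentially because $N_T=\emptyset$. By Lemma~\ref{lem:cross} this is their only common point and $h$ does not change sign there, so $h(u_0)>0$ again gives the claim. With $C'$ in place of $C$ the same argument gives $g-h\ge0$ on $[0,u_0]$, since $g(u_0)-h(u_0)>0$. Hence $0\le h(0)\le g(0)=0$, that is, $x\in c$.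

As $q\notin E$, two distinct circles in $M$ pass through $q$. Both contain $x$, both have direction $\partial_u$ at $x$, and they meet at $q\ne x$. This contradicts (F3).
\end{proof}

Now let $C,C'$ be transversal at $x$. A g-circle in $M$ through a point $y$ near $x$ hits $C$ unless it is nearly parallel to $C$, and hits $C'$ unless it is nearly parallel to $C'$. By Lemma~\ref{lem:ZC}, two g-circles through a generic $y$ cannot both hit $C$, and cannot both hit $C'$. So generically there is exactly one of each direction. The work in the next lemma is to pass from generic $y$ to all $y$ near~$x$.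

\begin{lemma}\label{lem:two}
Each $x\in N_T$ has an open neighborhood $U\subset N_T$ such that through each $y\in U$ there pass exactly two g-circles $c_1(y),c_2(y)$ in $M$. They are transversal at $y$ and, suitably labeled, depend continuously on $y$. If $y\notin E$, they are circles.
\end{lemma}

\begin{proof}
\emph{Step 1: generic points.} Let $C,C'$ be g-circles in $M$ that are transversal at $x$. Take coordinates $(u,w)$ near $x=(0,0)$ with $C=\{w=0\}$ and $C'=\{u=0\}$; slopes are $|dw/du|\in[0,\infty]$. We claim:
\begin{quote}
$(*)$ For every $0<\eta<1$ there are an arbitrarily small open neighborhood $U_\eta\subset N$ of $x$ and a set $G_\eta\subset U_\eta\setminus E$, open and dense in $U_\eta$, such that through each $y\in G_\eta$ there pass exactly two g-circles in $M$, one of slope $<\eta$ at $y$, the other of slope $>1/\eta$.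
\end{quote}
For a sufficiently small $U_\eta$, every g-circle in $M$ through a point $y\in U_\eta$ meets $C$ near $x$ if its slope at $y$ is at least $\eta$, and meets $C'$ near $x$ if its slope is at most $1/\eta$. Otherwise, by Lemmas~\ref{lem:radii} and~\ref{lem:limit}, a sequence of counterexamples with $y_n\to x$ would subconverge to a g-circle through $x$ that is transversal to $C$ (resp.\ $C'$). Along the limit $w$ (resp.\ $u$) changes sign at $x$. So it changes sign near $x$ along the members of the sequence with large $n$, and these do meet $C$ (resp.\ $C'$).

Put $G_\eta=U_\eta\setminus(C\cup C'\cup Z_C\cup Z_{C'}\cup E)$. This is open and dense in $U_\eta$, since $(C\cap N)\cup Z_C$ and $(C'\cap N)\cup Z_{C'}$ are closed in $N$ with empty interior and $E$ is closed and discrete. Let $y\in G_\eta$. By Lemma~\ref{lem:ZC}, two distinct g-circles in $M$ through $y$ do not both meet $C$ and do not both meet $C'$. So one of them has slope $<\eta$ and one has slope $>1/\eta$. As this holds for any two, there are at most two g-circles in $M$ through $y$, and there are at least two because $y\notin E$.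

\emph{Step 2: two directions.} Let $U=U_{1/2}$ and $y\in U$. Taking limits from $G_{1/2}$ (Lemmas~\ref{lem:radii} and~\ref{lem:limit}) we find, through $y$, a g-circle in $M$ of slope $\le\frac12$ and one of slope $\ge2$. So $U\subset N_T$. Let $(a_1,a_2)$ and $(b_1,b_2)$ be two pairs of g-circles in $M$ through $y$, each pair transversal at $y$. Apply $(*)$ at the point $y$ to both pairs, in coordinates adapted to each, with $\eta\to0$ and shrinking neighborhoods. At common points of the two dense open sets, arbitrarily close to $y$, the directions of the exactly two g-circles are arbitrarily close to those of both pairs. So both pairs have the same two directions at $y$. Call them $d_1$ (of slope $\le\frac12$) and $d_2$ (of slope $\ge2$). Every g-circle in $M$ through $y$ is transversal to one of the two g-circles just found. So it belongs to a transversal pair and has direction $d_1$ or $d_2$.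

\emph{Step 3: uniqueness.} Suppose that $c\ne\tilde c$ are g-circles in $M$ through $y\in U$ with the same direction $d_1$; the argument for $d_2$ is the same with $d_1$ and $d_2$ exchanged. Let $e$ be a g-circle in $M$ through $y$ with direction $d_2$. Use new coordinates $(u,w)$ at $y=(0,0)$ with $c=\{w=0\}$, $e=\{u=0\}$, $\tilde c=\{w=g(u)\}$, where $g(0)=0$ and $g(u)>0$ for $u\ne0$ (Lemma~\ref{lem:cross}); in this step slopes refer to these coordinates, so $d_1$ has slope $0$ and $d_2$ has slope $\infty$. Choose points $y_n\to y$ in the open region $\{u>0,\ 0<w<g(u)\}$ that lie in the dense open set of $(*)$ for the point $y$ and the pair $(c,e)$ with $\eta=\frac12$, and outside $Z_c\cup Z_{\tilde c}$. Through $y_n$ pass exactly two g-circles in $M$, $\varphi_n$ of slope $<\frac12$ and $\psi_n$ of slope $>2$.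

A limit of a subsequence of $\psi_n$ has slope $\ge2$ at $y$, so by Step 2 it has direction $d_2$ and is transversal to $c$ and $\tilde c$. So, for large $n$ in a subsequence, $\psi_n$ meets both $c$ and $\tilde c$. As $y_n\notin c\cup\tilde c\cup Z_c\cup Z_{\tilde c}$, Lemma~\ref{lem:ZC} shows that $\varphi_n$ meets neither $c$ nor $\tilde c$. After passing to a further subsequence, $\varphi_n$ converges to a g-circle of direction $d_1$ at $y$. So with some fixed $\varepsilon_0>0$, an arc of $\varphi_n$ through $y_n$ is a graph $w=h_n(u)$ over $|u|<\varepsilon_0$ for large $n$. This graph is disjoint from $c$ and $\tilde c$ and passes through $y_n$, so $0<h_n(u)<g(u)$ for all $|u|<\varepsilon_0$. This contradicts $g(0)=0$.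

\emph{Step 4: conclusion.} So through $y\in U$ pass exactly two g-circles in $M$: $c_1(y)$ of slope $\le\frac12$ and $c_2(y)$ of slope $\ge2$ in the coordinates of Step 1. If $y_n\to y$, every subsequence of $c_i(y_n)$ has a further subsequence converging to a g-circle in $M$ through $y$ with the same slope bound, that is, to $c_i(y)$. This is continuity. If $y\notin E$, two circles in $M$ pass through $y$, and these must be $c_1(y)$ and $c_2(y)$.
\end{proof}

In particular $N_T$ is open.

\section{The viewing point and the quadric}\label{sec:quadric}

We recall some facts about quadrics in $\mathbb{RP}^3$. Three pairwise skew lines lie on a unique non-degenerate doubly ruled quadric. The lines meeting all three form one of its two reguli, and the three given lines belong to the other. Lines of the same regulus are disjoint, lines of different reguli meet in one point, and through each point of the quadric passes exactly one line of each regulus; these two lines span the tangent plane at the point.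

\begin{lemma}\label{lem:quadric}
Let $x\in N_T\setminus E$, and let $c_1,c_2$ be as in Lemma~\ref{lem:two} on a neighborhood $U$ of $x$ with $U\cap E=\emptyset$. For a sufficiently small open neighborhood $U'\subset U$ of $x$ put $\Gamma=\{c_1(y):y\in U'\}$ and $\Delta=\{c_2(y):y\in U'\}$; these are families of circles. Then:
\begin{enumerate}
\item[(i)] Distinct members of $\Gamma$ are not cospherical, and distinct members of $\Delta$ are not cospherical.
\item[(ii)] There is a unique point $v\in\mathbb{RP}^4$ lying in $\Pi_c$ for all $c\in\Gamma\cup\Delta$. It is the only common point of $\Pi_c,\Pi_{c'}$ for distinct $c,c'\in\Gamma$ and for distinct $c,c'\in\Delta$. Moreover $v\notin\Sigma$.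
\item[(iii)] Let $\pi:\mathbb{RP}^4\setminus\{v\}\to\mathbb{RP}^3$ be the projection from $v$. There is a non-degenerate doubly ruled quadric $Q\subset\mathbb{RP}^3$ with reguli $R_1,R_2$ such that $\pi(\Pi_c)\in R_1$ for $c\in\Gamma$ and $\pi(\Pi_c)\in R_2$ for $c\in\Delta$. Each line $\pi(\Pi_\gamma)$, $\gamma\in\Gamma$, meets each line $\pi(\Pi_\delta)$, $\delta\in\Delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
For small $U'$, all $\gamma\in\Gamma$ and $\delta\in\Delta$ are close to $c_1(x)$ and $c_2(x)$, which cross transversally at $x$. So $\gamma$ and $\delta$ meet at a point $z\in U$ near $x$, with directions close to those of $c_1(x)$ and $c_2(x)$. As $c_1(z)$ and $c_2(z)$ are the only g-circles in $M$ through $z$, and their directions at $z$ are close to those of $c_1(x)$ and $c_2(x)$ as well, $\gamma=c_1(z)$ and $\delta=c_2(z)$. In particular $\gamma\neq\delta$. Both families are infinite, since finitely many circles do not cover $U'$.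

(i) Let $\gamma\ne\gamma'$ in $\Gamma$ lie on a g-sphere $S$, and let $\delta\in\Delta$. Let $z\in\gamma\cap\delta$ and $z'\in\gamma'\cap\delta$ be the points just described; the circles are transversal there. By Lemma~\ref{lem:cross} each of $\delta\cap\gamma$ and $\delta\cap\gamma'$ has exactly two points. If these pairs coincided, then $z\in\gamma'$, so $\gamma'\in\{c_1(z),c_2(z)\}=\{\gamma,\delta\}$, which is impossible. So $\delta$ has at least three points on $S$, and $\delta\subset S$ by (F2). This holds for every $\delta\in\Delta$. As $y\in c_2(y)$ for $y\in U'$, it gives $U'\subset S$, contradicting $U'\subset N$. The argument for $\Delta$ is the same.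

(ii) Let $\gamma\ne\gamma'$ in $\Gamma$. By (i) and (F1), $\Pi_\gamma\cap\Pi_{\gamma'}$ is a single point $v$. Any $\delta\in\Delta$ is cospherical with $\gamma$ and with $\gamma'$ by Lemma~\ref{lem:cross}, so $\Pi_\delta$ meets $\Pi_\gamma$ and $\Pi_{\gamma'}$ in lines. Two lines of the plane $\Pi_\delta$ have a common point, which lies in $\Pi_\gamma\cap\Pi_{\gamma'}=\{v\}$. So $v\in\Pi_\delta$ for all $\delta\in\Delta$. For $\delta\ne\delta'$ in $\Delta$ the intersection $\Pi_\delta\cap\Pi_{\delta'}$ is a single point, by (i) and (F1), hence it is $v$. Therefore $v$ does not depend on the chosen pair $\gamma,\gamma'$, and $v\in\Pi_{\gamma''}$ for every $\gamma''\in\Gamma$, since we can pair $\gamma''$ with another member. If $v\in\Sigma$, then $v\in\gamma\cap\gamma'$. These circles in $M$ would have a common point in $M$ and be cospherical by Lemma~\ref{lem:cross}, against (i).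

(iii) The planes $\Pi_c$ contain $v$, so they project to lines. Lines coming from distinct members of the same family are skew, since the planes meet only in $v$. A line coming from $\Gamma$ and one coming from $\Delta$ meet, since their planes share a line through $v$. Take three lines from $\Delta$ and let $Q$ be the quadric containing them. All lines from $\Gamma$ meet these three, so they lie in one regulus $R_1$ of $Q$. All lines from $\Delta$ meet three lines of $R_1$, so they lie in the opposite regulus $R_2$.
\end{proof}

\begin{remark}
For the ellipsoid of Section~\ref{sec:ellipsoid}, near a non-umbilic point with $x_2\ne0$, each circle is cut out by a plane $L_\pm=k$ and an equation $\frac{|x|^2}{b^2}-1+kL_\mp=0$. Neither equation involves the coordinate $X_2=x_2$ except through $|x|^2=X_4+X_5$, so $v=[0,1,0,0,0]$. In the affine chart $X_5-X_4=1$ the projection $\pi$ is $x\mapsto(x_1,x_3,\rho)$ with $\rho=|x|^2$. By \eqref{eq:factor}, $Q$ is the hyperbolic paraboloid $\rho/b^2=1+m^2x_1^2-n^2x_3^2$, with its two rulings cut out by the planes $L_\pm=\text{const}$. A point of the chart is the image of two points of $\mathbb R^3$ if and only if $\rho>x_1^2+x_3^2$. On $Q$ this says $x_1^2/a^2+x_3^2/c^2<1$,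 which is the interior of the elliptical disc of Figure~\ref{fig:chords}.
\end{remark}

\emph{From now on assume $N\ne\emptyset$.} By Lemmas~\ref{lem:NT} and~\ref{lem:two}, $N_T$ is open and non-empty. Fix $x\in N_T\setminus E$ and take $v,\pi,Q,R_1,R_2$ from Lemma~\ref{lem:quadric}. We use $v$ also for a representing vector; as $v\notin\Sigma$, it can be normalized so that $\langle v,v\rangle=\pm1$. Write $\ell_t$ ($t\in R_1$) and $m_s$ ($s\in R_2$) for the lines of the reguli. Then $R_i\cong\mathbb{RP}^1$, and $(t,s)\mapsto\ell_t\cap m_s$ is a homeomorphism $R_1\times R_2\to Q$.

\medskip
\noindent\textbf{The visible region.} Identify $\mathbb{RP}^3=P(v^\perp)$, so that $\pi$ is induced by the orthogonal projection along $v$. The points of $\Sigma$ over $[z]$, $z\in v^\perp$, are $[z+\lambda v]$ with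
\[
\langle z,z\rangle+\lambda^2\langle v,v\rangle=0 .
\]
Let $\Omega\subset\mathbb{RP}^3$ be the open set of points with exactly two preimages in $\Sigma$; over $\Omega$ the map $\pi|_\Sigma$ is a two-sheeted covering.
\begin{itemize}
\item If $\langle v,v\rangle=-1$, then $v^\perp$ is positive definite and $\Omega=\mathbb{RP}^3$.
\item If $\langle v,v\rangle=1$, then $v^\perp$ has signature $(3,1)$ and $\Omega=\{\langle z,z\rangle<0\}$ is an open ball in a suitable affine chart. A point $[z]$ of $\partial\Omega=\{\langle z,z\rangle=0\}$ has the single preimage $[z]$ itself, and points outside $\overline\Omega$ have none.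
\end{itemize}

\noindent\textbf{The candidate circles.} Put $\gamma_t=\Sigma\cap\langle v,\ell_t\rangle$ and $\delta_s=\Sigma\cap\langle v,m_s\rangle$, where $\langle v,\ell\rangle$ denotes the projective span. If $\ell_t\cap\Omega\ne\emptyset$, then $\gamma_t$ has more than one point, so it is a g-circle, and $\ell_t\cap\Omega$ is connected. If $\ell_t\cap\Omega=\emptyset$, then $\langle v,v\rangle=1$ and the form is positive semidefinite on $\ell_t$, with radical of dimension at most one; hence $\gamma_t$ is a single point or empty. The same holds for $m_s$ and $\delta_s$. Let
\begin{align*}
J_1&=\{t\in R_1:\ell_t\cap\Omega\ne\emptyset\}, & K_t&=\{s\in R_2:\ell_t\cap m_s\in\Omega\},\\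
J_2&=\{s\in R_2:m_s\cap\Omega\ne\emptyset\}, & K'_s&=\{t\in R_1:\ell_t\cap m_s\in\Omega\}.
\end{align*}
The sets $J_1,J_2$ and $\{(t,s):\ell_t\cap m_s\in\Omega\}$ are open. The sets $K_t$ and $K'_s$ are open and connected, because they correspond to $\ell_t\cap\Omega$ and $m_s\cap\Omega$. We note two consequences of the incidences.
\begin{enumerate}
\item[(Q1)] If $s\in K_t$, then $\gamma_t$ and $\delta_s$ meet exactly in the two points over $\ell_t\cap m_s$, and transversally by (F3).
\item[(Q2)] If $t\ne t'$, the planes $\langle v,\ell_t\rangle$ and $\langle v,\ell_{t'}\rangle$ meet only in $v\notin\Sigma$. So $\gamma_t\cap\gamma_{t'}=\emptyset$, and if $\gamma_t,\gamma_{t'}$ are g-circles, they are not cospherical by (F1). Likewise for the $\delta_s$.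
\end{enumerate}

Let $O_1$ be the interior in $R_1$ of $\{t\in J_1:\gamma_t\text{ is a circle contained in }M\}$, and define $O_2\subset R_2$ in the same way with the $\delta_s$. Let $t_0,s_0$ be such that $c_1(x)=\gamma_{t_0}$ and $c_2(x)=\delta_{s_0}$.

\begin{lemma}\label{lem:start}
$t_0\in O_1$, $s_0\in O_2$ and $s_0\in K_{t_0}$.
\end{lemma}

\begin{proof}
The circles $\gamma_{t_0},\delta_{s_0}$ are transversal at $x$, so by Lemma~\ref{lem:cross} they have two common points. Both lie over $\ell_{t_0}\cap m_{s_0}$, so this point is in $\Omega$, i.e.\ $s_0\in K_{t_0}$. Near $x$ the covering $\pi|_\Sigma$ maps $\gamma_{t_0}$ homeomorphically to a neighborhood of $\ell_{t_0}\cap m_{s_0}$ in $\ell_{t_0}$. So every $s$ near $s_0$ satisfies $\ell_{t_0}\cap m_s=\pi(y)$ for some $y\in\gamma_{t_0}\cap U'$. By Lemma~\ref{lem:quadric}, $\pi(\Pi_{c_2(y)})$ is a line of $R_2$ through $\pi(y)$, so it is $m_s$, and $\delta_s=c_2(y)$ is a circle in $M$. Hence $s_0\in O_2$. Exchanging the families gives $t_0\in O_1$.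
\end{proof}

\section{Continuation of the families}\label{sec:continuation}

We now continue the circles $\gamma_t$ beyond the neighborhood of $t_0$. The danger is that a limit circle $\gamma_{t_*}$ could consist of umbilic points, where the local theory is not available. The second family prevents this. So we continue both families together, each with the help of the other.

\begin{lemma}\label{lem:extend}
Let $t_*\in J_1\cap\overline{O_1}$ and suppose $O_2\cap K_{t_*}\ne\emptyset$. Then $t_*\in O_1$. The same holds with the roles of the two families exchanged.
\end{lemma}

\begin{proof}
All the data are symmetric in the two families, so it suffices to prove the first statement. Let $V\subset O_2\cap K_{t_*}$ be an open interval with compact closure in $O_2\cap K_{t_*}$. There is an open interval $W\ni t_*$ such that $\ell_t\cap m_s\in\Omega$ for $(t,s)\in W\times V$. As $W\times V$ is simply connected, there is a continuous choice $y(t,s)\in\Sigma$ of a point over $\ell_t\cap m_s$. It lies on $\gamma_t\cap\delta_s$ and, since $V\subset O_2$, in $\delta_s\subset M$. The points $y(t_*,s)$, $s\in V$, form an arc $\alpha\subset M$ of $\gamma_{t_*}$.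

\emph{Step 1: $\gamma_{t_*}$ is a g-circle in $M$.} Take $t_n\in O_1\cap W$ with $t_n\to t_*$, and $s\ne s'$ in $V$. The circle $\gamma_{t_n}\subset M$ contains $y(t_n,s)$ and $y(t_n,s')$, which converge to the distinct points $y(t_*,s),y(t_*,s')$ of $M$. So the radii of the $\gamma_{t_n}$ are bounded below, and by Lemma~\ref{lem:limit} a subsequence converges to a g-circle $c$ in $M$. Every point of $c$ in $\mathbb R^3$ is a limit of points of $\Sigma\cap\langle v,\ell_{t_n}\rangle$ and so lies in $\gamma_{t_*}$. Hence $c=\gamma_{t_*}$.

\emph{Step 2: not all points of $\alpha$ are umbilic.} Suppose they are. Parametrize $\alpha$ by arclength and let $\nu$ be the unit normal of $M$ along it. Then $\nu'=-\lambda\alpha'$ with $\lambda=\alpha''\cdot\nu$. As $\alpha$ is an arc of a g-circle, $\alpha'''=-\kappa^2\alpha'$ with constant $\kappa$, and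
\[
\lambda'=\alpha'''\cdot\nu+\alpha''\cdot\nu'=-\kappa^2\alpha'\cdot\nu-\lambda\,\alpha''\cdot\alpha'=0 .
\]
If $\lambda\ne0$, then $\alpha+\nu/\lambda$ is constant; if $\lambda=0$, then $\nu$ is constant. In both cases there is one g-sphere $S$ that contains $\alpha$, hence $\gamma_{t_*}$ by (F2), and is tangent to $M$ along $\alpha$. For $s\in V$ the g-sphere $S(\gamma_{t_*},\delta_s)$ contains $\gamma_{t_*}$ and is tangent to $M$ at $y(t_*,s)$, since $\gamma_{t_*}$ and $\delta_s$ are transversal curves of $M$ there by (Q1). A g-sphere through $\gamma_{t_*}$ is determined by its tangent plane at one point of $\gamma_{t_*}$. Hence $S(\gamma_{t_*},\delta_s)=S$ for all $s\in V$. So the $\delta_s$, $s\in V$, are cospherical, against (Q2).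

\emph{Step 3: conclusion.} The non-umbilic points form a non-empty open subset of $\alpha$, and $E$ is closed and discrete. So there is $s\in V$ with $y_0:=y(t_*,s)\in N\setminus E$. The g-circles $\gamma_{t_*}$ and $\delta_s$ in $M$ are transversal at $y_0$, so $y_0\in N_T\setminus E$. By Lemma~\ref{lem:two} they are the only g-circles in $M$ through $y_0$, and both are circles. Apply Lemmas~\ref{lem:two} and~\ref{lem:quadric} at $y_0$, labeled so that $c_1(y_0)=\gamma_{t_*}$ and $c_2(y_0)=\delta_s$, and let $\Gamma,\Delta$ be the resulting families.

For $s'$ near $s$, $\delta_{s'}$ is a circle in $M$ through $y(t_*,s')$. Its direction there is close to that of $\delta_s$ at $y_0$, because planes and points vary continuously. So it equals $c_2(y(t_*,s'))$ and belongs to $\Delta$. The planes of two such circles meet only in $v$, so the viewing point given by Lemma~\ref{lem:quadric} at $y_0$ is again $v$. For $t$ near $t_*$ the point $y(t,s)\in\delta_s\subset M$ is close to $y_0$, so the circle $c_1(y(t,s))$ belongs to $\Gamma$. By Lemma~\ref{lem:quadric}(iii) the line $\pi(\Pi_{c_1(y(t,s))})$ meets $m_{s'}$ for all $s'$ near $s$, in particular three lines of $R_2$, so it belongs to $R_1$.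 It passes through $\pi(y(t,s))\in\ell_t$, so it is $\ell_t$. Thus $\gamma_t=c_1(y(t,s))$ is a circle in $M$ for all $t$ near $t_*$, i.e.\ $t_*\in O_1$.
\end{proof}

Let $I$ be the connected component of $O_1$ that contains $t_0$. The next lemma says that this family ends only where its lines cease to be visible.

\begin{lemma}\label{lem:component}
$K_t\subset O_2$ for every $t\in I$, and $I$ is a connected component of $J_1$. In particular $I$ is closed in $J_1$.
\end{lemma}

\begin{proof}
Let $t\in I$ and $s_*\in K_t\cap\overline{O_2}$. Then $s_*\in J_2$ and $t\in O_1\cap K'_{s_*}$, so $s_*\in O_2$ by Lemma~\ref{lem:extend} with the families exchanged. Thus $K_t\cap O_2$ is open and closed in $K_t$, which is connected and non-empty. Therefore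
\[
P:=\{t\in I:K_t\cap O_2\ne\emptyset\}=\{t\in I:K_t\subset O_2\}.
\]
By the first description $P$ is open in $I$. Let $t_n\in P$, $t_n\to t\in I$, and pick $s\in K_t$. Then $s\in K_{t_n}\subset O_2$ for large $n$, so $t\in P$. So $P$ is closed in $I$. By Lemma~\ref{lem:start}, $t_0\in P$, hence $P=I$.

Let $t_*\in J_1\cap\overline I$ and $s\in K_{t_*}$. For $t\in I$ close to $t_*$ we have $s\in K_t\subset O_2$. So $O_2\cap K_{t_*}\ne\emptyset$, and Lemma~\ref{lem:extend} gives $t_*\in O_1$, hence $t_*\in I$. So $I$ is connected, open, and closed in $J_1$.
\end{proof}

\section{The end of a family, and proof of Theorem~\ref{thm:main}}\label{sec:ends}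

Let $A=\bigcup_{t\in I}\gamma_t\subset M$, a disjoint union of circles by (Q2), and let
\[
P_1=(\overline A\cap M)\setminus A .
\]

\begin{lemma}\label{lem:ends}
The set $A$ is open in $M$ and $P_1\neq\emptyset$. Moreover $\langle v,v\rangle=1$, $I\ne R_1$ is an open interval, and $A\cong S^1\times\mathbb R$. For each $q\in P_1$ there is an endpoint $T$ of $I$ in $R_1$ with $T\notin J_1$ and $\gamma_T=\{q\}$, and $\gamma_t\to\{q\}$ as $t\to T$ in $I$.
\end{lemma}

We do not exclude here that the two endpoints of $I$ coincide, i.e.\ that $I=R_1\setminus\{T\}$.

\begin{proof}
The set $\{(t,p):t\in I,\ p\in\gamma_t\}$ is a circle bundle over $I$, since the form has signature $(2,1)$ on each $\langle v,\ell_t\rangle$ and these planes depend continuously on $t$. So it is a $2$-manifold, and $(t,p)\mapsto p$ is a continuous injective map into $M$. By invariance of domain it is an open embedding with image $A$. Hence $A$ is open in $M$ and homeomorphic to $S^1\times\mathbb R$ if $I\ne R_1$, or to a torus or a Klein bottle if $I=R_1$. In all cases $A$ is not simply connected, so $A\ne M$. Since $M$ is connected, $A$ is not closed in $M$, i.e.\ $P_1\ne\emptyset$.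

Let $q\in P_1$ and write $q=\lim q_n$ with $q_n\in\gamma_{t_n}$, $t_n\in I$. After passing to a subsequence, $t_n\to T\in R_1$. Then $q\in\Sigma\cap\langle v,\ell_T\rangle=\gamma_T$. If $T\in J_1$, then $T\in I$ by Lemma~\ref{lem:component} and $q\in A$, a contradiction. So $T\notin J_1$. Then $\gamma_T$ has at most one point and contains $q$, so $\gamma_T=\{q\}$. In particular $\Omega\ne\mathbb{RP}^3$, i.e.\ $\langle v,v\rangle=1$, and $I\neq R_1$ is an open interval with $T$ as an endpoint. By compactness of $\Sigma$, $\gamma_t\to\{q\}$ as $t\to T$ in $I$, since limits of points of $\gamma_t$ lie in $\gamma_T$.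
\end{proof}

\begin{lemma}\label{lem:PE}
$P_1\subset E$.
\end{lemma}

\begin{proof}
Suppose $q\in P_1\setminus E$, and let $C_1\ne C_2$ be circles in $M$ through $q$. Let $B\subset M$ be an open disc around $q$ so small that $C_1\not\subset B$ and $C_2\not\subset B$. With $T$ as in Lemma~\ref{lem:ends}, let $I'\subset I$ be an open interval with $T$ as one endpoint, approached from one side, such that $\gamma_t\subset B$ for $t\in I'$. For $t\in I'$ let $D_t\subset B$ be the closed disc bounded by $\gamma_t$.

\emph{Claim: $q\in\operatorname{int}D_t$ for all $t\in I'$.} Fix $t\in I'$, let $I''\subset I'$ be the open interval between $t$ and $T$, and let $A''=\bigcup_{\tau\in I''}\gamma_\tau$. This set is open in $M$, connected and contained in $B$. A limit of points of $\gamma_{\tau_n}$, $\tau_n\in I''$, lies in $A''$, in $\gamma_t$ or in $\gamma_T=\{q\}$; so the closure of $A''$ in $M$ is contained in $A''\cup\gamma_t\cup\{q\}$. As $A''$ is disjoint from $\gamma_t\cup\{q\}$, it is open and closed in $M\setminus(\gamma_t\cup\{q\})$, hence a component of it. The components of $M\setminus\gamma_t$ are $\operatorname{int}D_t$ and $M\setminus D_t$, and deleting one point does not disconnect a connected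 surface. So $A''$ is $\operatorname{int}D_t\setminus\{q\}$ or $(M\setminus D_t)\setminus\{q\}$. In the second case $M\setminus D_t\subset A''\cup\{q\}\subset B$. Together with $D_t\subset B$ this gives $M=B$, contradicting $C_1\not\subset B$. So $A''=\operatorname{int}D_t\setminus\{q\}$. Since $\gamma_\tau\to\{q\}$ as $\tau\to T$, the point $q$ is in the closure of $A''$. So $q\in D_t$, and $q\notin\gamma_t$ because $q\notin A$. This proves the claim.

For $t\in I'$ and $i=1,2$ the connected set $C_i$ contains $q\in\operatorname{int}D_t$ and points outside $B\supset D_t$, so it meets $\gamma_t$. As $q\notin\gamma_t$, Lemma~\ref{lem:trap} gives $\gamma_t\subset S(C_1,C_2)$ for all $t\in I'$. So distinct $\gamma_t,\gamma_{t'}$ with $t,t'\in I'$ are cospherical, against (Q2).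
\end{proof}

\begin{lemma}\label{lem:umbilic}
If $N=\emptyset$, then $M$ is a plane or a sphere.
\end{lemma}

\begin{proof}
If $N=\emptyset$, then $M$ is totally umbilic, hence an open subset of a plane or a sphere $S$. If $M\ne S$, choose a boundary point of $M$ in $S$ and a geodesic segment of $S$ from a point of $M$ to it. The part of this segment up to its first exit from $M$ is a geodesic of $M$ that cannot be continued in $M$, against completeness. So $M=S$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $E=\emptyset$. If $N\ne\emptyset$, then $\emptyset\ne P_1\subset E=\emptyset$ by Lemmas~\ref{lem:ends} and~\ref{lem:PE}, a contradiction. So $N=\emptyset$, and Lemma~\ref{lem:umbilic} applies.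
\end{proof}

\section{Exceptional points: proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

Let $M$ be neither a plane nor a sphere. By Lemma~\ref{lem:umbilic}, $N\ne\emptyset$, so Sections~\ref{sec:quadric}--\ref{sec:ends} apply. In particular $\langle v,v\rangle=1$.

\medskip
\noindent\textbf{Counting the ends.} By Lemma~\ref{lem:ends} each $q\in P_1$ is determined by an endpoint $T$ of $I$, so $1\le\#P_1\le2$. The set $A$ is open in $M$ and closed in the connected set $M\setminus P_1$, hence
\[
A=M\setminus P_1 .
\]
Now $\pi_1(A)\cong\mathbb Z$. A sphere minus one point is simply connected, and a plane minus two points has a free fundamental group of rank two. So $\#P_1=2$ if $M\cong S^2$, and $\#P_1=1$ if $M\cong\mathbb R^2$.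

\medskip
\noindent\textbf{The cyclide.} Let $\beta$ be a quadratic form on $v^\perp$ defining $Q$, and put $\Psi(X)=\beta(X-\langle X,v\rangle v)$. Since $\pi(\gamma_t)\subset\ell_t\subset Q$, $\Psi$ vanishes on $A$, and hence on $M=\overline A\cap M$. The components of $X(x)$ are the coordinates of $x$ and linear combinations of $1$ and $|x|^2$. So the quadratic form $\Psi(X(x))$ in these components is a polynomial $a|x|^4+|x|^2\lambda(x)+\mu(x)$ of the required shape. If it vanished identically, $\Psi$ would vanish on $\Sigma$ by density, and the non-empty open set $\Omega\subset\pi(\Sigma)$ would lie in $Q$, which is impossible.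

\medskip
\noindent\textbf{The second family.} Let $I_2$ be the component of $O_2$ containing $s_0$, and let $P_2$ be defined from the circles $\delta_s$, $s\in I_2$, as $P_1$ was from the $\gamma_t$. By symmetry, $P_2\subset E$, $\#P_2=\#P_1$, and each $q\in P_2$ satisfies $\{q\}=\delta_\sigma$ with some $\sigma\notin J_2$. It remains to see that the two families do not end at the same point. On the ellipsoid this is evident from Figure~\ref{fig:chords}. In general, an end common to both families would make $Q$ tangent to $\partial\Omega$, which the next lemma excludes. The idea is that the tangent plane of $M$ at $q$ contains the direction toward $v$, along which the projection $\pi$ folds. A curve of $M$ in this direction projects to a curve in $Q$ with zero velocity and with acceleration transverse to $\partial\Omega$.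

\begin{lemma}\label{lem:tangent}
Let $q\in P_1$ and $z_0=\pi(q)$. Then $z_0\in Q\cap\partial\Omega$, and $Q$ and $\partial\Omega$ have different tangent planes at $z_0$.
\end{lemma}

\begin{proof}
Let $\{q\}=\gamma_T$ as in Lemma~\ref{lem:ends}. Then $z_0\in\ell_T\subset Q$. As $T\notin J_1$, $z_0\notin\Omega$; as $z_0$ has the preimage $q$ in $\Sigma$, $z_0\in\partial\Omega$, and $q$ is the point $z_0$ itself. We use $z_0$ also for a representing null vector in $v^\perp$.

For $t\in I$ the line $\ell_t$ meets $\Omega$, so the form on it has signature $(1,1)$ and there is a point $z_t\in\ell_t\cap\partial\Omega$. As a point of $\Sigma$, $p_t:=z_t$ lies on $\gamma_t$. The line $\langle v,z_t\rangle\subset\Pi_{\gamma_t}$ meets $\Sigma$ only at $p_t$, because $\langle z_t+\lambda v,z_t+\lambda v\rangle=\lambda^2$ and $v\notin\Sigma$. So it is the tangent line of $\gamma_t$ at $p_t$, and it is tangent to $M$ there. For $t\to T$ we have $p_t\to q$, and the tangent planes of $M$, viewed as projective planes in $\mathbb{RP}^4$, are continuous. So the line $\langle v,q\rangle$ is tangent to $M$ at $q$.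

Hence there is a smooth curve $X(\tau)$ of null vectors in $\mathbb R^5$ with $[X(\tau)]\in M$, $X(0)=z_0$ and $X'(0)=v+\kappa z_0$ for some $\kappa\in\mathbb R$. Replacing $X(\tau)$ by $e^{-\kappa\tau}X(\tau)$ we may assume $X'(0)=v$. Let $Z=X-\langle X,v\rangle v$. Then $Z(0)=z_0$ and $Z'(0)=v-\langle v,v\rangle v=0$. Let $b$ be the symmetric bilinear form of $\beta$. As $\Psi$ vanishes on $M$, $b(Z,Z)=0$ for all $\tau$. Differentiating twice at $\tau=0$ gives
\[
0=b(Z'(0),Z'(0))+b(Z(0),Z''(0))=b(z_0,Z''(0)).
\]
On the other hand, $\langle z_0,Z''(0)\rangle=\langle z_0,X''(0)\rangle$ because $\langle z_0,v\rangle=0$, and differentiating $\langle X,X\rangle=0$ twice gives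
\[
\langle z_0,X''(0)\rangle=-\langle X'(0),X'(0)\rangle=-\langle v,v\rangle=-1 .
\]
The tangent plane of $Q$ at $z_0$ is $\{b(z_0,\cdot)=0\}$, that of $\partial\Omega$ is $\{\langle z_0,\cdot\rangle=0\}$. The vector $Z''(0)\in v^\perp$ lies in the first and not in the second.
\end{proof}

\begin{lemma}\label{lem:disjoint}
$P_1\cap P_2=\emptyset$.
\end{lemma}

\begin{proof}
Let $q\in P_1\cap P_2$, $\{q\}=\gamma_T=\delta_\sigma$ with $T\notin J_1$, $\sigma\notin J_2$, and $z_0=\pi(q)$. Then $z_0\in\ell_T\cap m_\sigma$, and these two lines of $Q$ span the tangent plane of $Q$ at $z_0$. Both lines miss $\Omega$, so the form is positive semidefinite on each of them, and the null vector $z_0$ is in its radical. Thus both lines are orthogonal to $z_0$, i.e.\ contained in the tangent plane of $\partial\Omega$ at $z_0$. So $Q$ and $\partial\Omega$ have the same tangent plane at $z_0$, against Lemma~\ref{lem:tangent}.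
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The statement on the cyclide was proved above. By Lemma~\ref{lem:PE}, its analogue for the second family and Lemma~\ref{lem:disjoint}, $P_1$ and $P_2$ are disjoint subsets of $E$. So $\#E\ge\#P_1+\#P_2$, which is $4$ if $M$ is compact and $2$ if $M$ is non-compact.

\emph{Sharpness, compact case.} By the direct computation in Section~\ref{sec:ellipsoid}, an ellipsoid with three distinct semi-axes satisfies $(H_E)$ with $\#E=4$.

\emph{Sharpness, non-compact case.} Let $M$ be the paraboloid $x_3=\frac{x_1^2}{a^2}+\frac{x_2^2}{b^2}$ with $a>b>0$. It is complete and simply connected, and it is neither a plane nor a sphere. With $m=\sqrt{1/b^2-1/a^2}$,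
\[
\frac{x_1^2}{a^2}+\frac{x_2^2}{b^2}-x_3=\frac{|x|^2}{a^2}-\Bigl(\frac{x_3}a-mx_2\Bigr)\Bigl(\frac{x_3}a+mx_2\Bigr)-x_3 .
\]
On a plane $\frac{x_3}a\pm mx_2=k$ the right side is $\frac{|x|^2}{a^2}$ plus an affine function. So the section of $M$ by such a plane is a circle, a point or empty. As in Section~\ref{sec:ellipsoid}, if it is a single point $p$, then the plane is tangent to $M$ at $p$. The normal $(2x_1/a^2,2x_2/b^2,-1)$ is proportional to $(0,\pm m,1/a)$ only at the two points $\bigl(0,\mp\frac{ab^2m}2,\frac{a^2b^2m^2}4\bigr)$. Through every other point of $M$ pass two circles in $M$, one in a plane of each direction, and they are distinct. So $(H_E)$ holds with $\#E=2$.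
\end{proof}

\begin{thebibliography}{9}
\bibitem{OT} Source of the conjecture of K.~Ogiue and R.~Takagi, doi: \url{10.14492/hokmj/1350912960},
\url{https://projecteuclid.org/accountAjax/Download?downloadType=journal%20article&urlId=10.14492%2Fhokmj%2F1350912960&isResultClick=True}
\end{thebibliography}

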